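# The Hilbert series of the $GL_n(\mathbb F_q)$-coinvariants of a polynomial ring

## 1. Coinvariants, linear polynomials and Dickson invariants

Throughout, $q$ is a power of a prime $p$, $n\ge 1$, $S=\mathbb F_q[x_1,\dots,x_n]$ and $G=GL_n(\mathbb F_q)$. The group $G$ acts on $V^*=\mathbb F_qx_1+\dots+\mathbb F_qx_n$ in the natural way, and on $S$ by algebra automorphisms extending this: $gf=f(gx_1,\dots,gx_n)$. The action preserves degree, and the tuples $(gx_1,\dots,gx_n)$, $g\in G$, are exactly the ordered bases of $V^*$.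

**Definition (coinvariants).** The $G$-fixed quotient, or module of coinvariants, is
$$S_G=S\big/\ \mathbb F_q\text{-span of }\{f-g(f): f\in S,\ g\in G\}.$$
It is graded, and $(S_G)_d=(S_d)_G$. A linear functional on $(S_d)_G$ is the same thing as a functional $\varphi:S_d\to\mathbb F_q$ with $\varphi(gf)=\varphi(f)$ for all $g$ and $f$, that is, an invariant functional.

*Example.* Let $n=1$, so $G=\mathbb F_q^\times$ and the relations are $(1-c^m)x^m=0$ for $c\in\mathbb F_q^\times$. Since $\mathbb F_q^\times$ is cyclic of order $q-1$, the class of $x^m$ survives exactly when $(q-1)\mid m$.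

**Definition (Hilbert series).** For a graded space $M=\bigoplus_dM_d$ with finite-dimensional pieces, $\mathrm{Hilb}(M,t)=\sum_d\dim_{\mathbb F_q}(M_d)\,t^d$.

*Example.* By the previous example, $\mathrm{Hilb}(S_G,t)=1/(1-t^{q-1})$ when $n=1$. A polynomial ring on generators of positive degrees $e_1,\dots,e_k$ has series $\prod_i(1-t^{e_i})^{-1}$.

**Definition (Moore matrix).** For $w_1,\dots,w_k$ in a field $F\supset\mathbb F_q$, the Moore matrix is $(w_i^{q^j})_{1\le i\le k,\ 0\le j\le k-1}$.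

*Example.* For $k=2$ its determinant is $w_1w_2^q-w_2w_1^q$.

**Fact 1.** The Moore determinant is nonzero if and only if $w_1,\dots,w_k$ are linearly independent over $\mathbb F_q$.

*Proof.* If $\sum\lambda_iw_i=0$ with $\lambda_i\in\mathbb F_q$, then $\sum_i\lambda_iw_i^{q^j}=(\sum_i\lambda_iw_i)^{q^j}=0$ for all $j$, so the rows are dependent. Conversely, let the $w_i$ be independent and let $c\ne0$ be a column vector killed by the matrix. The nonzero polynomial $\sum_jc_jX^{q^j}$ is additive, commutes with scalars of $\mathbb F_q$, and vanishes at each $w_i$. So it vanishes on the span of the $w_i$, which has $q^k$ elements, but its degree is at most $q^{k-1}$. This is impossible. $\square$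

**Fact 2.** Let $W$ be an $\mathbb F_q$-subspace of dimension $k$ of a field $F\supset\mathbb F_q$. Then $f_W(X)=\prod_{w\in W}(X-w)$ has the form $X^{q^k}+\sum_{j<k}c_jX^{q^j}$. In particular it is $\mathbb F_q$-linear, and $f_W(X+b)=f_W(X)$ for $b\in W$.

*Proof.* Let $w_1,\dots,w_k$ be a basis. By Fact 1 there are $c_j\in F$ with $w_i^{q^k}+\sum_jc_jw_i^{q^j}=0$ for all $i$. The polynomial $X^{q^k}+\sum_jc_jX^{q^j}$ is $\mathbb F_q$-linear, so it vanishes on $W$; it is monic of degree $|W|$. Hence it equals $f_W$. $\square$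

**Definition (Dickson invariants).** For $k\ge0$ let $R_k=\mathbb F_q[y_1,\dots,y_k]$, $U_k=\mathbb F_qy_1+\dots+\mathbb F_qy_k$, and
$$f_k(z)=\prod_{u\in U_k}(z-u)=z^{q^k}+\sum_{i=0}^{k-1}c_{k,i}z^{q^i}.$$
Since $GL_k(\mathbb F_q)$ permutes $U_k$, each $c_{k,i}$ lies in $D_k:=R_k^{GL_k(\mathbb F_q)}$, and $\deg c_{k,i}=q^k-q^i$. Dickson's theorem (1911) says that $D_k=\mathbb F_q[c_{k,0},\dots,c_{k,k-1}]$ is a polynomial ring in these generators. We put $D_0=\mathbb F_q$ and $c_{0,0}=1$. For $k\ge1$, $c_{k,0}=\prod_{u\ne0}(-u)\ne0$.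

*Example.* $f_1(z)=z^q-y_1^{q-1}z$, so $c_{1,0}=-y_1^{q-1}$ and $D_1=\mathbb F_q[y_1^{q-1}]$. For $q=k=2$ one gets $c_{2,1}=y_1^2+y_1y_2+y_2^2$ and $c_{2,0}=y_1y_2(y_1+y_2)$, of degrees $2$ and $3$.

Two more elementary facts will be used.

**Fact 3.** In $\mathbb F_q[z_1,\dots,z_n]$ the Moore determinant $L=\det(z_i^{q^{j}})_{1\le i\le n,0\le j\le n-1}$ satisfies
$$L=\prod_{i=1}^n\ \prod_{c_1,\dots,c_{i-1}\in\mathbb F_q}\Big(z_i+\sum_{l<i}c_lz_l\Big),$$
a product of pairwise non-associate linear forms. The coefficient of $\prod_iz_i^{q^{i-1}}$ in $L$ is $1$.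

*Proof.* Modulo one of these forms the $z_i$ become dependent, so $L$ is divisible by the form, by Fact 1. The forms are irreducible and pairwise non-associate (they are distinct with last nonzero coefficient $1$), and there are $\sum_iq^{i-1}=\deg L$ of them. So $L$ is a constant times the product. Different permutations contribute different monomials to $L$, so $\prod z_i^{q^{i-1}}$ has coefficient $1$ in $L$. In the lexicographic order with $z_n>\dots>z_1$ it is the leading monomial of the product, also with coefficient $1$. $\square$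

**Fact 4.** Let $K\supset\mathbb F_q$ be a field and $W\subset K$ a finite $\mathbb F_q$-subspace. (i) Every $h\in K[a]$ is uniquely $\sum_ir_if_W^i$ with $r_i\in K[a]$, $\deg r_i<|W|$. (ii) If $r\in K[a]$ has degree $<|W|$ and $r(a+b)=r(a)$ for all $b\in W$, then $r$ is constant.

*Proof.* (i) is repeated division by the monic polynomial $f_W$. For (ii), setting $a=0$ shows that $r-r(0)$ vanishes at the $|W|$ points of $W$, while its degree is $<|W|$. $\square$

## 2. The Lewis–Stanton–Reiner formula in small cases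

Can one write down the dimension of $(S_d)_G$ for every $d$? The following formula is a conjecture of Lewis, Stanton and Reiner (2014), taken from http://www.math.umn.edu/~reiner/Talks/Pisa2015/PisaLecture3.pdf:
$$\mathrm{Hilb}(S_G,t)=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{(1-t^{q^k-1})(1-t^{q^k-q})\cdots(1-t^{q^k-q^{k-1}})},\tag{1}$$
where the $k=0$ term is $1$. The problem is to prove or disprove it. We shall prove that (1) holds for every prime power $q$ and every $n\ge1$.

**The case $n=1$.** The right side is $1+t^{q-1}/(1-t^{q-1})=1/(1-t^{q-1})$, as computed in Section 1.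

**The case $n=q=2$, degrees at most $3$.** Write $x,y$ for the variables and $\sim$ for equality in $S_G$. The group is generated by the swap and by $x\mapsto x+y$. The formula predicts $1+\frac{t^2}{1-t}+\frac{t^6}{(1-t^3)(1-t^2)}=1+t^2+t^3+\cdots$.

* Degree $0$: no relation has a constant term, so $\dim=1$.
* Degree $1$: $x\sim x+y$ gives $y\sim0$, and $x\sim0$ by the swap. So $\dim=0$.
* Degree $2$: $x^2\sim x^2+y^2$ gives $y^2\sim0\sim x^2$; and $xy\sim xy+y^2$ adds nothing. So $\dim=1$, spanned by $xy$.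
* Degree $3$: $x^3\sim x^3+x^2y+xy^2+y^3$, with $x^2y\sim xy^2$, gives $y^3\sim0\sim x^3$. The relations $x^2y\sim x^2y+y^3$ and $xy^2\sim xy^2+y^3$ add nothing. So $\dim=1$, spanned by $x^2y\sim xy^2$.

**Shape of the formula.** The $k$-th summand of (1) is the Hilbert series of the ideal $c_{k,0}^nD_k$ of $D_k$, because $\deg c_{k,0}^n=n(q^k-1)$ (also for $k=0$). So one should look for maps $S_G\to c_{k,0}^nD_k$.

## 3. From the transfer to sums over $U_k^n$

The first map one tries is the transfer $\mathrm{Tr}(f)=\sum_{g\in G}gf$. It kills every $f-gf$, so it defines $S_G\to S^G$. For $n=1$ it is injective: if $(q-1)\mid m$, then $\mathrm{Tr}(x^m)=(q-1)x^m=-x^m$. For $n\ge2$ it stops working in degree $0$: $p$ divides $|G|$, so $\mathrm{Tr}(1)=0$, although the class of $1$ is nonzero. Nor is it only the constants: for $n=q=2$, $\mathrm{Tr}(xy)$ is the sum of $uv$ over ordered bases $(u,v)$, and $(u,v)$, $(v,u)$ cancel, so $\mathrm{Tr}(xy)=0$ while $xy\not\sim0$.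

Now $\mathrm{Tr}(f)$ is the sum of $f(u)$ over ordered bases $u$ of $V^*$. The lost classes can be seen by evaluating on tuples that span smaller spaces: $f\mapsto f(0)$ detects $1$, and for $n=q=2$ the sum of $uv$ over $u,v\in\{0,y_1\}$ is $y_1^2\neq0$. So put, for $0\le k\le n$,
$$\Phi_k(f)=\sum_{(u_1,\dots,u_n)\in U_k^n}f(u_1,\dots,u_n)\in R_k .$$

**Theorem 1.** For every prime power $q$ and every $n\ge1$, $\Phi=(\Phi_k)_{0\le k\le n}$ induces an isomorphism of graded vector spaces
$$S_G\ \xrightarrow{\ \sim\ }\ \bigoplus_{k=0}^nc_{k,0}^{\,n}D_k .$$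
Consequently (1) holds.

This section proves that $\Phi$ is well defined and onto, so that the right side of (1) is a lower bound. When the number of variables matters we write $\Phi_k^{(n)}$.

**Step 1: $\Phi_k$ descends to $S_G$ and has values in $c_{k,0}^nD_k$.** Write $gx_i=\sum_jg_{ji}x_j$. Then $(gf)(u)=f(u')$ with $u_i'=\sum_jg_{ji}u_j$, and $u\mapsto u'$ is a bijection of $U_k^n$. Hence $\Phi_k(gf)=\Phi_k(f)$. Clearly $\Phi_k$ preserves degree. For the values, let $p_m=\sum_{u\in U_k}u^m$ (with $0^0=1$), so $\Phi_k(x^m)=\prod_ip_{m_i}$. Then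
$$\sum_{m\ge0}p_mz^{-m-1}=\sum_{u\in U_k}\frac1{z-u}=\frac{f_k'(z)}{f_k(z)}=\frac{c_{k,0}}{f_k(z)},\tag{2}$$
since the derivative of $z^{q^i}$ is $0$ for $i\ge1$. Now
$$\frac1{f_k(z)}=z^{-q^k}\Big(1+\sum_{i<k}c_{k,i}z^{q^i-q^k}\Big)^{-1}$$
is $z^{-q^k}$ plus lower powers of $z$, with coefficients in $D_k$. Therefore
$$p_m=0\ (m<q^k-1),\qquad p_{q^k-1}=c_{k,0},\qquad p_m\in c_{k,0}D_k\ \text{for all }m,\tag{3}$$
and $\Phi_k(x^m)\in c_{k,0}^nD_k$.

**Step 2: $\Phi_n^{(n)}$ is onto $c_{n,0}^nD_n$.** For $n=0$ this is trivial. Let $n\ge1$ and let $L(x)$ be the Moore determinant of $x_1,\dots,x_n$. By Fact 1, $L(u)=0$ when $u\in U_n^n$ is linearly dependent. If $u$ is a basis of $U_n$ and $c\in D_n$ (viewed as a polynomial in $n$ variables), then $c(u)=c(y)$ by invariance. So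
$$\Phi_n(cLf)=\sum_{u\text{ basis}}c(u)L(u)f(u)=c(y)\,\Phi_n(Lf),$$
and it suffices to find one $f$ with $\Phi_n(Lf)=c_{n,0}^n$. Take $f=\prod_ix_i^{q^n-1-q^{i-1}}$; the exponents are $\ge0$ since $q^n-q^{n-1}\ge1$. Then $Lf$ is homogeneous of degree $n(q^n-1)$. By (3), a monomial $x^m$ of this degree has $\Phi_n(x^m)=0$ unless all $m_i\ge q^n-1$, that is, unless all $m_i=q^n-1$; in that case the value is $c_{n,0}^n$. The coefficient of $\prod_ix_i^{q^n-1}$ in $Lf$ is the coefficient of $\prod_ix_i^{q^{i-1}}$ in $L$, which is $1$ by Fact 3. So $\Phi_n(Lf)=c_{n,0}^n$.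

**Step 3: $\Phi_k^{(n)}$ is onto $c_{k,0}^nD_k$ for every $n\ge k$.** For $f=x_{k+1}^{q^k-1}\cdots x_n^{q^k-1}f'(x_1,\dots,x_k)$ the sum factors, and (3) gives $\Phi_k^{(n)}(f)=c_{k,0}^{n-k}\Phi_k^{(k)}(f')$. Apply Step 2 to $f'$.

**Step 4: the $\Phi_k$ are jointly onto.** For $k<n$ let $M_k$ be the space of all $x_n^{q^k-1}f'(x_1,\dots,x_{n-1})$. By Step 3 with $n-1\ge k$ variables, $\Phi_k(M_k)=c_{k,0}\cdot c_{k,0}^{n-1}D_k$. For $j>k$, $\Phi_j(M_k)=0$, because in $U_j$ the power sum of exponent $q^k-1<q^j-1$ vanishes. Put $M_n=S$. Given a target $(t_0,\dots,t_n)$, hit $t_n$ by an element of $M_n$, then correct the component $n-1$ by an element of $M_{n-1}$, which does not disturb component $n$, and so on down to $k=0$. So $\Phi$ is surjective. $\square$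

What remains is an upper bound: $\dim(S_d)_G$ is at most the coefficient of $t^d$ in (1). This will take the rest of the proof. We bound the number of invariant functionals.

## 4. Invariant functionals as Laurent polynomials

Attach to a functional $\varphi$ on $S_d$ the Laurent polynomial
$$\varphi(z)=\sum_{|m|=d}\varphi(x^m)\prod_iz_i^{-m_i-1}.$$
This determines $\varphi$. Invariance becomes a set of functional equations.

**Definition (the space $T_n$).** For $n\ge1$ let $T_n=\bigoplus_dT_n^d$, where $T_n^d$ is the space of $\varphi\in\prod_iz_i^{-1}\cdot\mathbb F_q[z_1^{-1},\dots,z_n^{-1}]$, homogeneous of degree $-(d+n)$, such that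

* (S1) $\varphi$ is symmetric;
* (S2) $\varphi(\dots,cz_i,\dots)=c^{-1}\varphi$ for $c\in\mathbb F_q^\times$; that is, only powers $z_i^{-e}$ with $e\equiv1\bmod(q-1)$ occur;
* (S3) if $n\ge2$, then with $z''=(z_3,\dots,z_n)$, as rational functions,
$$\varphi(a,b,z'')=\varphi(a+b,a,z'')+\varphi(a+b,b,z'').$$

Put $T_0=\mathbb F_q$, in degree $0$.

*Examples.* $T_1$ has basis $z_1^{-e}$ with $e\ge1$, $e\equiv1\bmod(q-1)$. For all $n$ and $k$ the product $\prod_iz_i^{-q^k}$ lies in $T_n$: with $Q=q^k$,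
$$\frac1{(a+b)^Qa^Q}+\frac1{(a+b)^Qb^Q}=\frac{b^Q+a^Q}{(a+b)^Qa^Qb^Q}=\frac1{a^Qb^Q}.$$
For $n=q=2$ the functional in degree $3$ with value $1$ on $x^2y$ and $xy^2$ and $0$ on $x^3,y^3$ gives $\varphi(a,b)=a^{-2}b^{-3}+a^{-3}b^{-2}=\frac{a+b}{a^3b^3}$, and indeed
$$\varphi(a+b,a)+\varphi(a+b,b)=\frac b{(a+b)^3a^3}+\frac a{(a+b)^3b^3}=\frac{a^4+b^4}{(a+b)^3a^3b^3}=\frac{a+b}{a^3b^3}.$$

By (S1), equation (S3) holds for any two variables. It is an identity in a ring where only $a,b,a+b$ and the $z_i$ are inverted, so one may substitute elements of any field containing $\mathbb F_q$, as long as these quantities stay nonzero.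

**Lemma 2.** If $\varphi$ is an invariant functional on $S_d$, then $\varphi(z)\in T_n^d$. Hence $\dim(S_d)_G\le\dim T_n^d$.

*Proof.* Invariance under permutations is (S1). Invariance under $x_i\mapsto cx_i$ says $\varphi(x^m)=c^{m_i}\varphi(x^m)$, so $\varphi(x^m)\ne0$ forces $(q-1)\mid m_i$; the exponent is $e=m_i+1$, which is (S2).

For (S3), extend $\varphi$ and the $G$-action $\mathbb F_q(z)$-linearly to $\mathbb F_q(z)\otimes S_d$; the extension of $\varphi$ is still invariant. Let $F_d(z)$ be the coefficient of $t^d$ in $\prod_i\frac1{z_i-tx_i}=\prod_i\sum_mt^mx_i^mz_i^{-m-1}$; then $\varphi(F_d(z))=\varphi(z)$. The identity $\frac1{AB}=\frac1{A-B}\big(\frac1B-\frac1A\big)$ with $A=a-tx_1-tx_2$, $B=b-tx_2$ reads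
$$\frac1{(a-tx_1-tx_2)(b-tx_2)}=\frac1{(a-b)-tx_1}\cdot\frac1{b-tx_2}-\frac1{(a-b)-tx_1}\cdot\frac1{a-t(x_1+x_2)} .$$
Multiply by $\prod_{i\ge3}\frac1{z_i-tx_i}$, take the coefficient of $t^d$ and apply $\varphi$. The left side is the image under $x_1\mapsto x_1+x_2$ of the expression for $(a,b,z'')$, and the last term is the image under $x_2\mapsto x_1+x_2$ of the expression for $(a-b,a,z'')$. By invariance,
$$\varphi(a,b,z'')=\varphi(a-b,b,z'')-\varphi(a-b,a,z'').$$
Replace $b$ by $-b$. By (S2) with $c=-1$ this becomes $-\varphi(a,b,z'')=-\varphi(a+b,b,z'')-\varphi(a+b,a,z'')$, which is (S3). $\square$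

**Notation.** For $\varphi\in T_n$, $n\ge1$, write $\varphi=\sum_e\varphi_e(z_2,\dots,z_n)\,z_1^{-e}$. Comparing coefficients of $z_1^{-e}$ in (S1)–(S3) for the other variables shows $\varphi_e\in T_{n-1}$; if $\varphi\in T_n^d$, then $\varphi_e\in T_{n-1}^{d-(e-1)}$.

## 5. Approximate translation invariance in one variable

Fix $\varphi\in T_n$, $n\ge1$. Let $K=\mathbb F_q(z_2,\dots,z_n)$, $W=\sum_{i\ge2}\mathbb F_qz_i\subset K$, so $|W|=q^{n-1}$, and
$$g(a)=\varphi(a,z_2,\dots,z_n)\in K[a^{-1}].$$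
We compute in $K((a^{-1}))$, and $O(a^N)$ denotes an element of $a^NK[[a^{-1}]]$. For a Laurent polynomial $h\in K[a,a^{-1}]$, $\deg h$ is its highest exponent and $h_+$ is the sum of its terms with exponent $\ge0$. The point of this section is that (S3) makes $g$ nearly periodic under $W$.

**Lemma 3.** Suppose every monomial $z_1^{-e}z_2^{-e'}\cdots$ occurring in $\varphi$ has $e+e'\ge N$ (no condition if $n=1$). Then $g(a+b)-g(a)=O(a^{-N})$ for all $b\in W$.

*Proof.* If $n=1$, then $W=0$. Let $n\ge2$ and $c\in\mathbb F_q^\times$. Replace $b$ by $cb$ in (S3), use (S2), and multiply by $c$: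
$$\varphi(a,b,z'')-\varphi(a+cb,b,z'')=c\,\varphi(a+cb,a,z'').$$
Put $b=z_2$. The right side is a $K$-combination of terms $(a+cz_2)^{-e}a^{-e'}$ with $e+e'\ge N$, hence $O(a^{-N})$. So $g(a+cz_2)-g(a)=O(a^{-N})$, and by symmetry the same holds for $cz_i$, $i\ge2$. For $b'\in W$ the substitution $a\mapsto a+b'$ is an automorphism of $K((a^{-1}))$ preserving each $a^{-N}K[[a^{-1}]]$. Hence if $b$ and $b'$ have the asserted property, so does $b+b'$: apply the substitution to $g(a+b)-g(a)=O(a^{-N})$ and add $g(a+b')-g(a)=O(a^{-N})$. Sums of elements $cz_i$ fill out $W$. $\square$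

If all exponents in $\varphi$ are $\ge M$, Lemma 3 applies with $N=2M$.

*Example.* For $n=q=2$, $\varphi=z_1^{-2}z_2^{-3}+z_1^{-3}z_2^{-2}$ and $b=z_2$, Lemma 3 gives $O(a^{-5})$. The two terms separately change by $b^{-1}a^{-4}+O(a^{-5})$; only their sum is smaller. (In fact the difference is $\varphi(a+b,a)=\frac b{(a+b)^3a^3}=O(a^{-6})$.)

To exploit Lemma 3 we turn $g$ into a polynomial by multiplying with a power of $a$ that barely notices translations.

**Lemma 4.** Let $N$ be as in Lemma 3. Let $P$ be a power of $q$, $s\ge1$ an integer, $R=sP$, and write $g(a)=a^{-R}h(a)$ with $h\in K[a,a^{-1}]$, $\deg h\le D$. Put $E=\max(R-N,\,D-P)$. Then for $b\in W$ we have $h(a+b)-h(a)=O(a^E)$. Consequently the polynomial $h_+(a+b)-h_+(a)$ is $0$ if $E<0$, and is $0$ or of degree $\le E$ if $E\ge0$.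

*Proof.* Since $P$ is a power of $p$, $(a+b)^{-R}=\big(a^P+b^P\big)^{-s}=a^{-R}(1+b^Pa^{-P})^{-s}=a^{-R}(1+O(a^{-P}))$. Also $h(a+b)=O(a^D)$. So
$$a^R\big(g(a+b)-g(a)\big)=h(a+b)-h(a)+O(a^{D-P}),$$
and the left side is $O(a^{R-N})$ by Lemma 3. This is the first claim. The part $h_-=h-h_+$ is $O(a^{-1})$, and so is $h_-(a+b)$; so $h_+(a+b)-h_+(a)$ is a polynomial that is $O(a^{\max(E,-1)})$. $\square$

## 6. The filtration by smallest exponent

**Definition.** $T_{n,k}\subset T_n$ is the subspace of those $\varphi$ in which every $z_i$ occurs only as $z_i^{-e}$ with $e\ge q^k$. (For $n=0$, $T_{0,k}=T_0$.)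

Thus $T_n=T_{n,0}\supset T_{n,1}\supset\cdots$, and $\varphi\in T_{n,k}$ implies $\varphi_e\in T_{n-1,k}$.

*Example.* $\prod_iz_i^{-q^k}$ lies in $T_{n,k}$ but not in $T_{n,k+1}$; its degree is $d=n(q^k-1)$, the lowest degree of the $k$-th summand of (1).

So we hope that $T_{n,k}/T_{n,k+1}$, for $k<n$, accounts for the $k$-th summand of (1) and $T_{n,n}$ for the last one. The next lemma says that there is nothing between exponents $q^k$ and $q^{k+1}$ unless $q^k$ itself occurs.

**Lemma 5.** Let $0\le k<n$ and $Q=q^k$. If $\varphi\in T_{n,k}$ and $\varphi_Q=0$, then $\varphi\in T_{n,k+1}$.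

*Proof.* Let $\varphi\ne0$ and let $M$ be minimal with $\varphi_M\ne0$. Then $M>Q$, and by symmetry all exponents in all variables are $\ge M$. Suppose, for a contradiction, $M<R:=qQ$.

*Near periodicity.* Apply Lemma 4 with $P=R$, $s=1$, $N=2M$. Here $D=\deg h=R-M\ge1$, and $E=\max(R-2M,\,D-R)=\max(D-M,-M)=D-M$. So for $b\in W$ the polynomial $h_+(a+b)-h_+(a)$ is $0$ or of degree $\le D-M<D-Q$. Note $\deg h_+=D$.

*The shape of $D$.* Since $k\le n-1$, choose $W'\subset W$ of dimension $k$, so $|W'|=Q$, and let $f=f_{W'}$. By Fact 4, $h_+=\sum_{i=0}^Ir_if^i$ with $\deg r_i<Q$ and $r_I\ne0$; thus $D=IQ+\deg r_I$. For $b\in W'$, periodicity of $f$ gives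
$$h_+(a+b)-h_+(a)=\sum_i\big(r_i(a+b)-r_i(a)\big)f^i .$$
If $r_I(a+b)\neq r_I(a)$, this has degree $\ge IQ$, because all the coefficients have degree $<Q$. But $IQ>D-Q$, a contradiction. So $r_I$ is $W'$-periodic of degree $<|W'|$, hence constant, and $D=IQ$.

*Congruence.* Now $M=R-D=(q-I)Q$, and $Q<M<qQ$ gives $1\le I\le q-2$. By (S2), $M\equiv1\bmod(q-1)$, and $Q\equiv1$, so $q-I\equiv1$, that is, $(q-1)\mid I$. This contradicts $1\le I\le q-2$. $\square$

**How far this goes.** By Lemma 5 the map $\varphi\mapsto\varphi_{q^k}$, $T_{n,k}\to T_{n-1,k}$, has kernel exactly $T_{n,k+1}$. The obvious plan is to conclude $\dim T_{n,k}/T_{n,k+1}\le\dim T_{n-1,k}$ and induct. This bound is too weak. For $n=2$, $k=0$ it allows $T_{2,0}/T_{2,1}$ to be as large as $T_1$, with series $1/(1-t^{q-1})$, whereas (1) has room only for the constant $1$. What is needed is that the image of $T_{n,k}$ is small: it should meet $T_{n-1,k+1}$ only in $0$, so that we land injectively in $T_{n-1,k}/T_{n-1,k+1}$.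

**Lemma 6.** Let $0\le k\le n-2$, $Q=q^k$ and $\varphi\in T_{n,k}$. If $\varphi_Q\in T_{n-1,k+1}$, then $\varphi_Q=0$.

*Proof.* *A better $N$.* Let $e<qQ$. By symmetry, the coefficient of $z_2^{-Q}$ in $\varphi_e$ equals the coefficient of $z_2^{-e}$ in $\varphi_Q$ (as functions of $z_3,\dots,z_n$). The latter is $0$, since $\varphi_Q\in T_{n-1,k+1}$ has only exponents $\ge qQ$. So $\varphi_e\in T_{n-1,k}$ satisfies $(\varphi_e)_Q=0$, and Lemma 5 for the pair $(n-1,k)$, where $k<n-1$, gives $\varphi_e\in T_{n-1,k+1}$. Hence a monomial $z_1^{-e}z_2^{-e'}\cdots$ of $\varphi$ has $e\ge Q$, $e'\ge qQ$ if $e<qQ$, and $e\ge qQ$, $e'\ge Q$ otherwise. In both cases $e+e'\ge(q+1)Q$, so $N=(q+1)Q$ is allowed in Lemma 3.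

*Exact periodicity.* Suppose $\varphi_Q\ne0$. Apply Lemma 4 with $P=R=qQ$, $s=1$. Then $D=\deg h=R-Q=(q-1)Q\ge1$, and $R-N=-Q=D-P$, so $E=-Q<0$. Thus $h_+(a+b)=h_+(a)$ for all $b\in W$. Since $|W|=q^{n-1}\ge qQ>D=\deg h_+$, Fact 4(ii) shows that $h_+$ is constant, contradicting $D\ge1$. $\square$

**Consequence.** Let $k<n$. The map $\varphi\mapsto\varphi_{q^k}$ lowers the degree $d$ by $q^k-1$, has kernel $T_{n,k+1}$ on $T_{n,k}$, and for $k\le n-2$ its image meets $T_{n-1,k+1}$ in $0$. Applying this for $n,n-1,\dots,k+1$ we get injections (up to degree shifts)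
$$T_{n,k}/T_{n,k+1}\hookrightarrow T_{n-1,k}/T_{n-1,k+1}\hookrightarrow\cdots\hookrightarrow T_{k+1,k}/T_{k+1,k+1}\hookrightarrow T_{k,k}.$$
There are $n-k$ maps, so
$$\dim(T_{n,k}/T_{n,k+1})^d\le\dim T_{k,k}^{\,d-(n-k)(q^k-1)}\qquad(0\le k<n).\tag{4}$$

It remains to bound $T_{n,n}$. Lemma 5 cannot be continued to $k=n$: its proof needs a $k$-dimensional subspace of $W$, which has dimension $n-1$. The statement itself is false there. For $n=1$, $\varphi=z_1^{-(2q-1)}\in T_{1,1}$ has $\varphi_q=0$, but $2q-1<q^2$, so $\varphi\notin T_{1,2}$.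

## 7. Operators on $T_{n,n}$ modelled on the Dickson invariants

**Proposition 7.** $\dim T_{n,n}^d$ is at most the coefficient of $t^d$ in $\displaystyle\frac{t^{n(q^n-1)}}{\prod_{j=0}^{n-1}(1-t^{q^n-q^j})}$.

For $n=0$ both sides describe $\mathbb F_q$ in degree $0$. From now on in this section $n\ge1$ and $Q=q^n$. The target is the Hilbert series of a shifted polynomial ring on generators of degrees $q^n-q^j$. So we want commuting operators $C_0,\dots,C_{n-1}$ on $T_{n,n}$, with $C_j$ lowering $d$ by $q^n-q^j$, whose common kernel is the line spanned by $\prod_iz_i^{-Q}$.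

**Truncated multiplication, and where it fails.** An invariant $h\in S^G$ acts on invariant functionals by $(h\varphi)(f)=\varphi(hf)$. On generating functions this is multiplication of $\varphi(z)$ by $h(z)$, followed by dropping all monomials with some exponent $\ge0$, because the coefficient of $z^{-m-1}$ in $z^s\varphi(z)$ is $\varphi(x^{m+s})$. So one would take for $h$ the Dickson invariants $d_j\in\mathbb F_q[z_1,\dots,z_n]$ defined by
$$X^Q+\sum_{j=0}^{n-1}d_jX^{q^j}=\prod_{v\in\sum\mathbb F_qz_i}(X-v).\tag{5}$$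
But this does not preserve $T_{n,n}$: for $n=1$, $d_0=-z_1^{q-1}$ sends $z_1^{-q}$ to $-z_1^{-1}\notin T_{1,1}$, and in particular it does not kill $z_1^{-q}$. The cure is to truncate at a different place. Putting $X=z_i$ in (5) shows that the functions $d_j\varphi$ solve
$$\sum_jz_i^{q^j}(d_j\varphi)=-z_i^Q\varphi\qquad(i=1,\dots,n).$$
For $\varphi\in T_{n,n}$ the right side consists of terms free of $z_i$, which come from $z_i^{-Q}$ in $\varphi$, and terms with negative $z_i$-exponent. We delete the former from the right side, for each $i$, and solve the linear system again.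

**Construction.** Let $M=(z_i^{q^j})_{1\le i\le n,\,0\le j\le n-1}$ and $L=\det M\ne0$. For $\varphi\in T_{n,n}$ put $\varphi^{(i)}=\varphi_Q(z_1,\dots,\widehat{z_i},\dots,z_n)$, and let $\theta=(\theta_0,\dots,\theta_{n-1})$ be the unique solution over $\mathbb F_q(z)$ of
$$\sum_{j=0}^{n-1}z_i^{q^j}\theta_j=\rho_i,\qquad\rho_i:=\varphi^{(i)}-z_i^Q\varphi\qquad(i=1,\dots,n).\tag{6}$$
Put $C_j\varphi=\theta_j$; this is linear in $\varphi$.

*Example.* For $n=1$: $C_0(z_1^{-q})=0$, and $C_0(z_1^{-e})=-z_1^{-(e-q+1)}$ for $e>q$. In that case $e\ge2q-1$ by (S2), so $e-q+1\ge q$ and we stay in $T_{1,1}$. What saved us is the gap between $q$ and $2q-1$. We first establish this gap for all $n$, and then a relation needed to see that $\theta_j$ has no denominators.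

**Lemma 8 (gap).** For $\varphi\in T_{n,n}$ we have $\varphi_e=0$ whenever $Q<e<2Q-q^{n-1}$.

*Proof.* Let $P(a)=\sum_{e=Q}^{2Q-1}\varphi_ea^{2Q-e}\in K[a]$. Then $P(0)=0$, $\deg P\le Q$, and since $2Q-e\equiv1\bmod(q-1)$, $P(ca)=cP(a)$ for $c\in\mathbb F_q$.

*$P$ is additive along $W$.* Write $g=a^{-2Q}h$, so $h_+=P+\varphi_{2Q}$. Apply Lemma 4 with its $P$ equal to $Q$, $s=2$, $R=2Q$, $N=2Q$, $D=Q$: then $E=\max(0,0)=0$. So for $b\in W$ the polynomial $P(a+b)-P(a)$ is constant in $a$; putting $a=0$, it equals $P(b)$. In particular $P|_W$ is $\mathbb F_q$-linear.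

*Reduction to a periodic polynomial.* By Fact 1 for $z_2,\dots,z_n$ there is $P_0=\sum_{i=0}^{n-2}\kappa_ia^{q^i}$ over $K$ with $P_0(z_l)=P(z_l)$ for $l\ge2$. Both are $\mathbb F_q$-linear on $W$, so $P_0=P$ on $W$. Then $r=P-P_0$ satisfies $r(a+b)-r(a)=P(b)-P_0(b)=0$ for $b\in W$, and $r(0)=0$.

*Form of $r$.* Expand $r=\sum_ir_if_W^i$ by Fact 4(i). Periodicity of $r$ and $f_W$ and uniqueness show that each $r_i$ is $W$-periodic; having degree $<|W|$, it is constant. So $r=\varrho(f_W)$ with $\varrho\in K[x]$, $\varrho(0)=0$, and $\deg\varrho\le Q/q^{n-1}=q$. For $c\in\mathbb F_q^\times$ we have $r(ca)=cr(a)$ and $f_W(ca)=cf_W(a)$, so $\varrho(cf_W)=c\varrho(f_W)$, and $\varrho(cx)=c\varrho(x)$ because $f_W$ is transcendental over $K$. Only exponents $\equiv1\bmod(q-1)$ between $1$ and $q$ occur, so $\varrho=\varrho_1x+\varrho_qx^q$.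

By Fact 2, $f_W$ is a combination of $a,a^q,\dots,a^{q^{n-1}}$, so $P=P_0+\varrho(f_W)$ is a combination of $a,a^q,\dots,a^{q^n}$. If $\varphi_e\ne0$ with $Q<e<2Q$, then $2Q-e=q^i$ with $i\le n-1$, so $e\ge2Q-q^{n-1}$. $\square$

**Lemma 9 (cyclic relation).** Let $\psi\in T_m$, let $F\supset\mathbb F_q$ be a field and $2\le r\le m+1$. Let $v_1,\dots,v_r\in F$ have sum $0$, with any $r-1$ of them linearly independent over $\mathbb F_q$, and let $w\in(F^\times)^{m-r+1}$. Then
$$\sum_{i=1}^r\psi(v_1,\dots,\widehat{v_i},\dots,v_r,w)=0.$$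

*Example.* For $m=2$, $r=3$ put $v_1=a$, $v_2=b$, $v_3=-(a+b)$; by (S1) and (S2) the relation is (S3).

*Proof.* Induction on $r$. For $r=2$ we have $v_2=-v_1\ne0$, and $\psi(v_2,w)+\psi(v_1,w)=0$ by (S2). Let $r\ge3$ and $u=v_1+v_2$, which is nonzero since $v_1,v_2$ are independent. The family $u,v_3,\dots,v_r$ has sum $0$, and any $r-2$ of its members are independent: $v_3,\dots,v_r$ are, and if $v_j$ is omitted, then $v_1,v_2$ and the $v_i$ with $i\ge3$, $i\ne j$ are independent, hence so are $u$ and these $v_i$. By induction, with the additional spectator $v_s$ and using symmetry,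
$$\psi(v_s,v_3,\dots,v_r,w)+\sum_{i\ge3}\psi(v_s,u,v_3,\dots,\widehat{v_i},\dots,v_r,w)=0\qquad(s=1,2).$$
Add the two equations. By (S3), $\psi(v_1,u,\dots)+\psi(v_2,u,\dots)=\psi(v_1,v_2,\dots)$. The result is the claim: the two first terms are the summands in which $v_2$, respectively $v_1$, is omitted. $\square$

**Lemma 10.** For $\varphi\in T_{n,n}^d$ we have $C_j\varphi\in T_{n,n}^{\,d-(q^n-q^j)}$.

*Proof.* Let $A=\mathbb F_q[z_1^{\pm1},\dots,z_n^{\pm1}]$.

**Step (a): $\theta_j\in A$.** By Cramer's rule $L\theta=\mathrm{adj}(M)\rho\in A^n$. We show that all non-unit prime factors of $L$ divide $L\theta_j$. Let $v=\sum\lambda_iz_i$ be one of the linear factors of $L$ from Fact 3, with at least two nonzero $\lambda_i$; it is a prime of $A$. Work in $F=\mathrm{Frac}(A/v)$. If $\lambda_{i_0}\ne0$, the $z_i$ with $i\ne i_0$ are algebraically independent in $A/v$. Hence, by Fact 1, deleting row $i_0$ from $M$ leaves a matrix of rank $n-1$ over $F$. On the other hand $\lambda^TM\equiv0$,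 since $\sum_i\lambda_iz_i^{q^j}=v^{q^j}$. So the left kernel of $M$ over $F$ is the line spanned by $\lambda^T$. As $\mathrm{adj}(M)M=L\cdot I\equiv0$, each row of $\mathrm{adj}(M)$ is a multiple $\kappa_j\lambda^T$, so
$$L\theta_j\equiv\kappa_j\sum_i\lambda_i\rho_i,\qquad\sum_i\lambda_i\rho_i=\sum_i\lambda_i\varphi^{(i)}-v^Q\varphi\equiv\sum_{\lambda_i\ne0}\lambda_i\varphi^{(i)} .$$
Apply Lemma 9 to $\psi=\varphi_Q\in T_{n-1}$, that is, $m=n-1$, with the family $v_i=\lambda_iz_i$ over the $r$ indices with $\lambda_i\ne0$, and as spectators the $n-r=m-r+1$ variables $z_i$ with $\lambda_i=0$. We have $2\le r\le n=m+1$, the sum of the family is $v=0$ in $F$, any $r-1$ members are independent, and the spectators are nonzero. By (S2) the value of $\psi$ with $v_i$ omitted is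
$$\prod_{l\ne i,\ \lambda_l\ne0}\lambda_l^{-1}\cdot\varphi^{(i)}=\lambda_i\varphi^{(i)}\Big/\prod_{\lambda_l\ne0}\lambda_l .$$
So $\sum\lambda_i\varphi^{(i)}=0$ in $F$, and $v\mid L\theta_j$ in $A$. The remaining factors of $L$ are the units $z_i$, and the factors are pairwise non-associate, so $L\mid L\theta_j$ in the factorial ring $A$. Thus $\theta_j\in A$.

**Step (b): the $z_1$-exponents of $\theta_j$ are at most $-Q$.** Write $\deg_{z_1}$ for the highest $z_1$-exponent, and use $L\theta_j=\sum_i\mathrm{adj}(M)_{ji}\rho_i$. The entry $\mathrm{adj}(M)_{ji}$ is, up to sign, the minor of $M$ without row $i$ and column $j$.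

For $i=1$ the minor does not involve $z_1$, and $\rho_1=-\sum_{e>Q}\varphi_ez_1^{Q-e}$ has $z_1$-degree at most $Q-(2Q-q^{n-1})=q^{n-1}-Q$ by Lemma 8. For $i\ge2$ the minor has $z_1$-degree $\le q^{n-1}$ and $\rho_i=\varphi^{(i)}-z_i^Q\varphi$ has $z_1$-degree $\le-Q$. Therefore $\deg_{z_1}(L\theta_j)\le q^{n-1}-Q$. The coefficient of $z_1^{q^{n-1}}$ in $L$ is, up to sign, the Moore determinant of $z_2,\dots,z_n$, so $\deg_{z_1}L=q^{n-1}$. Hence $\deg_{z_1}\theta_j\le-Q$. By the symmetry proved in the next step, the same holds for all variables.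

**Step (c): (S1) and (S2) for $\theta_j$.** A permutation of the variables fixes $\varphi$ and permutes the $\varphi^{(i)}$, so it permutes the equations (6); by uniqueness $\theta_j$ is symmetric. Now replace $z_1$ by $cz_1$, $c\in\mathbb F_q^\times$. Then $z_1^Q\varphi$ becomes $c^Qc^{-1}z_1^Q\varphi=z_1^Q\varphi$, so $\rho_1$ is unchanged, and $\rho_i$ is multiplied by $c^{-1}$ for $i\ge2$. The first equation becomes $c\sum_jz_1^{q^j}\theta_j(cz_1,\dots)=\rho_1$ and the others become $\sum_jz_i^{q^j}\theta_j(cz_1,\dots)=c^{-1}\rho_i$. So $c\,\theta(cz_1,z_2,\dots)$ solves (6), and $\theta(cz_1,\dots)=c^{-1}\theta$.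

**Step (d): (S3) for $\theta_j$, when $n\ge2$.** Let $e(z)=(z^{q^j})_{0\le j\le n-1}$, which is additive in $z$, so that (6) reads $e(z_i)\cdot\theta=\rho_i$. Put
$$\theta''=\theta(a+b,a,z'')+\theta(a+b,b,z'').$$
We check that $\theta''$ solves (6) at $(a,b,z'')$; then $\theta''=\theta(a,b,z'')$ by uniqueness. For $i\ge3$, adding the $i$-th equations at $(a+b,a,z'')$ and $(a+b,b,z'')$ and using (S3) for $\varphi_Q$ and for $\varphi$ gives the $i$-th equation at $(a,b,z'')$. For the equation of $a$: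
$$e(a)\cdot\theta(a+b,a,z'')=\varphi_Q(a+b,z'')-a^Q\varphi(a+b,a,z''),$$
and, since $e(a)=e(a+b)-e(b)$ and $(a+b)^Q-b^Q=a^Q$,
$$e(a)\cdot\theta(a+b,b,z'')=\varphi_Q(b,z'')-\varphi_Q(a+b,z'')-a^Q\varphi(a+b,b,z'').$$
The sum is $\varphi_Q(b,z'')-a^Q\varphi(a,b,z'')$ by (S3), which is what (6) requires. The equation of $b$ follows by exchanging $a$ and $b$, since $\theta''$ is symmetric in them.

**Step (e): degrees.** Both $\varphi^{(i)}$ and $z_i^Q\varphi$ are homogeneous of degree $Q-d-n$, and $\mathrm{adj}(M)_{ji}$ is homogeneous of degree $\deg L-q^j$. So $\theta_j$ is homogeneous of degree $Q-q^j-d-n=-\big((d-(Q-q^j))+n\big)$. $\square$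

**Lemma 11.** The operators $C_0,\dots,C_{n-1}$ on $T_{n,n}$ commute.

*Proof.* The idea is that $C_j$ becomes multiplication by $d_j$ after multiplying by $L$ and truncating. Let $\Omega$ be the quotient of $A$ by the span of all monomials having some exponent $\ge0$. This span is an $\mathbb F_q[z_1,\dots,z_n]$-submodule, so $\Omega$ is a module. For $\varphi\in T_{n,n}$ every exponent in $L\varphi$ is at most $q^{n-1}-Q<0$, so $\varphi\mapsto L\varphi\in\Omega$ is injective on $T_{n,n}$.

By Cramer's rule,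
$$L\,C_j\varphi=\sum_i\mathrm{adj}(M)_{ji}\varphi^{(i)}-\Big(\sum_i\mathrm{adj}(M)_{ji}z_i^Q\Big)\varphi .$$
Neither $\mathrm{adj}(M)_{ji}$ nor $\varphi^{(i)}$ involves $z_i$, so every monomial of the first sum has some exponent equal to $0$, and the first sum is $0$ in $\Omega$. By (5) with $X=z_i$, the column vector $(z_i^Q)_i$ is $-M(d_0,\dots,d_{n-1})^T$, so $\sum_i\mathrm{adj}(M)_{ji}z_i^Q=-Ld_j$. Hence $L\,C_j\varphi=d_j\,L\varphi$ in $\Omega$. Applying this twice, $L\,C_jC_l\varphi=d_jd_lL\varphi=L\,C_lC_j\varphi$ in $\Omega$, and injectivity gives $C_jC_l=C_lC_j$. $\square$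

**Lemma 12.** If $\varphi\in T_{n,n}$ and $C_j\varphi=0$ for all $j$, then $\varphi\in\mathbb F_q\cdot\prod_iz_i^{-Q}$.

*Proof.* By (6) all $\rho_i=0$, that is, $\varphi=z_i^{-Q}\varphi^{(i)}$ for every $i$. So each $z_i$ occurs only as $z_i^{-Q}$. $\square$

*Proof of Proposition 7.* Let $d_*=n(q^n-1)$. All exponents in $T_{n,n}$ are at least $Q$, so $T_{n,n}^d=0$ for $d<d_*$, and $T_{n,n}^{d_*}\subset\mathbb F_q\prod_iz_i^{-Q}$. Let $\mathcal P=\mathbb F_q[C_0,\dots,C_{n-1}]$ be the polynomial ring with $C_j$ of degree $q^n-q^j>0$; by Lemmas 10 and 11 it acts on $T_{n,n}$, an element of degree $s$ lowering $d$ by $s$. Let $\lambda:T_{n,n}\to\mathbb F_q$ be the coefficient of $\prod_iz_i^{-Q}$, and for $\varphi\in T_{n,n}^d$ define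
$$\ell_\varphi:\mathcal P_{d-d_*}\to\mathbb F_q,\qquad\ell_\varphi(u)=\lambda(u\varphi).$$
We claim that $\varphi\mapsto\ell_\varphi$ is injective. Let $\varphi\ne0$. Monomials $u\in\mathcal P$ with $u\varphi\ne0$ exist ($u=1$) and have degree $\le d-d_*$; choose one of maximal degree. Then $C_ju\varphi=0$ for all $j$, so by Lemma 12 $u\varphi$ is a nonzero multiple of $\prod_iz_i^{-Q}$. Therefore $\deg u=d-d_*$ and $\ell_\varphi(u)\ne0$. Hence $\dim T_{n,n}^d\le\dim\mathcal P_{d-d_*}$, which is the asserted coefficient. $\square$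

## 8. Comparing the two bounds

*Proof of Theorem 1.* By Lemma 2, the filtration of $T_n$, inequality (4) and Proposition 7 (for $T_{k,k}$, $0\le k\le n$), coefficientwise
$$\mathrm{Hilb}(S_G,t)\le\mathrm{Hilb}(T_n,t)\le\sum_{k=0}^nt^{(n-k)(q^k-1)}\cdot\frac{t^{k(q^k-1)}}{\prod_{j<k}(1-t^{q^k-q^j})}=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{\prod_{j<k}(1-t^{q^k-q^j})} .$$
The right side is the Hilbert series of $\bigoplus_{k\le n}c_{k,0}^nD_k$, by Dickson's theorem. By Section 3, $S_G$ maps onto this space via $\Phi$. So equality holds everywhere, $\Phi$ is an isomorphism, and (1) is true. $\blacksquare$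

## 9. Classification of invariants, torsion, and all $n$ at once

The theorem gives an isomorphism, not only a count, and this has three consequences.

**Proposition 13.** (i) Equations (S1)–(S3) characterize the invariant functionals: $\varphi\mapsto\varphi(z)$ is a bijection from the $G$-invariant functionals on $S_d$ (equivalently, the $GL_n$-invariants of degree $d$ in the divided power algebra, the graded dual of $S$) onto $T_n^d$. (ii) $T_n$ is the span of the coefficients, with respect to the monomials in the $c_{k,i}$, of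
$$c_{k,0}^n\prod_{i=1}^nf_k(z_i)^{-1}\quad\text{(expanded in }z_i^{-1}),\qquad0\le k\le n .$$

*Proof.* (i) The map is injective, and $\dim(S_d)_G=\dim T_n^d$ by the equalities in Section 8. (ii) By (2),
$$\sum_m\Phi_k(x^m)z^{-m-1}=\prod_i\sum_{m_i}p_{m_i}z_i^{-m_i-1}=c_{k,0}^n\prod_if_k(z_i)^{-1}.$$
So for a linear functional $\ell$ on the degree-$d$ part of $D_k$, extended by $0$ to the other degrees, the invariant functional $\ell\circ\Phi_k$ on $S_d$ has generating function $\ell$ of this expression. Taking for $\ell$ the coordinates with respect to the monomials in the $c_{k,i}$ gives the listed coefficients. Since $\Phi$ is injective on $S_G$, every functional on $(S_d)_G$ is of the form $\sum_k\ell_k\circ\Phi_k$, so these span. $\square$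

*Example.* For $k=0$ the only coefficient is $\prod_iz_i^{-1}$. For $n=q=2$, $k=1$, with $c=c_{1,0}$, one has $c^2\prod_i(z_i^2+cz_i)^{-1}=c^2\prod_iz_i^{-2}(1+c/z_i)^{-1}$. The coefficients of $c^2$ and $c^3$ are $z_1^{-2}z_2^{-2}$ and $z_1^{-3}z_2^{-2}+z_1^{-2}z_2^{-3}$, the elements met in Section 4.

Next, $S_G$ is a module over $S^G=D_n$ (with variables $x$), since $h(f-gf)=hf-g(hf)$ for $h\in S^G$. For a finite-dimensional $\mathbb F_q$-subspace $W\subset R_k$ let $\Psi_W(f)=\sum f(u)$ over those $u\in W^n$ that span $W$, and let $\Psi_k=\Psi_{U_k}$, $0\le k\le n$. For $h\in S^G$ let $\mathrm{res}_k(h)=h(y_1,\dots,y_k,0,\dots,0)$, which lies in $D_k$.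

**Proposition 14.** The map $(\Psi_k)_{0\le k\le n}:S_G\to\bigoplus_{k=0}^nD_k$ is injective and $S^G$-linear, where $S^G$ acts on $D_k$ through $\mathrm{res}_k$. Moreover $\Psi_n$ is the transfer, and
$$\ker(\mathrm{Tr}:S_G\to S^G)=\{\xi\in S_G:c_{n,0}\,\xi=0\}=\text{the }S^G\text{-torsion submodule of }S_G .$$

*Proof.* As in Step 1 of Section 3, $G$ permutes the spanning $n$-tuples of $U_k$ and so does $GL_k(\mathbb F_q)$, so $\Psi_k$ is defined on $S_G$ and takes values in $D_k$. A spanning $n$-tuple of $U_k$ is a surjection $\mathbb F_q^n\to U_k$, and two surjections differ by an element of $GL_n(\mathbb F_q)$. So $h\in S^G$ takes the same value on all of them, namely $\mathrm{res}_k(h)$, the value at $(y_1,\dots,y_k,0,\dots,0)$. Hence $\Psi_k(hf)=\mathrm{res}_k(h)\Psi_k(f)$.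

For injectivity, group the tuples in $U_k^n$ by their span: $\Phi_k=\sum_{W\le U_k}\Psi_W$. If $w_1,\dots,w_j$ is a basis of $W$, then $\Psi_W(f)$ is obtained from $\Psi_j(f)$ by substituting $y_i\mapsto w_i$. So if all $\Psi_j(\xi)=0$, then all $\Phi_k(\xi)=0$, and $\xi=0$ by Theorem 1.

The tuples spanning $U_n$ are the ordered bases, so $\Psi_n=\mathrm{Tr}$ after renaming $y_i$ as $x_i$. The product $c_{n,0}=\prod_{u\ne0}(-u)$ contains the factor belonging to $u=x_n$, so $\mathrm{res}_k(c_{n,0})=0$ for $k<n$. If $\mathrm{Tr}\,\xi=0$, then $\Psi_k(c_{n,0}\xi)=\mathrm{res}_k(c_{n,0})\Psi_k(\xi)$ vanishes for $k<n$ and for $k=n$, so $c_{n,0}\xi=0$ by injectivity. As $c_{n,0}\ne0$, such a $\xi$ is torsion. Finally, if $h\xi=0$ with $h\ne0$, then $h\,\mathrm{Tr}\,\xi=0$ in the domain $S^G$, so $\mathrm{Tr}\,\xi=0$. $\square$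

*Example.* For $n=q=2$ the class of $xy$ is in the kernel of the transfer (Section 3), so $c_{2,0}\cdot xy=x^3y^2+x^2y^3\sim0$. This also follows directly from the swap: $x^3y^2\sim x^2y^3$.

**Proposition 15.** Let $B=\bigoplus_{n\ge0}\mathbb F_q[x_1,\dots,x_n]_{GL_n(\mathbb F_q)}$, with product given by concatenation of variables. Then $B$ is a commutative algebra. For each $k\ge0$ the map $f\mapsto\Phi_k(f)\sigma^n$ ($f$ in $n$ variables) is an algebra homomorphism $B\to D_k[\sigma]$, and $B\to\prod_{k\ge0}D_k[\sigma]$ is injective. In particular $B$ is reduced.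

*Proof.* The product of $f$ in $n$ and $f'$ in $n'$ variables is $f(x_1,\dots,x_n)f'(x_{n+1},\dots,x_{n+n'})$. It is well defined on classes since $GL_n\times GL_{n'}\subset GL_{n+n'}$, and commutative because a permutation in $GL_{n+n'}$ exchanges the two blocks. The map $\Phi_k$ is defined on coinvariants for every $k\ge0$ by Step 1 of Section 3, which did not use $k\le n$. The sum over $U_k^{n+n'}=U_k^n\times U_k^{n'}$ of a concatenated product factors, so we have a homomorphism. If $\sum_n\xi_n$ is in the kernel of all of them, then comparing powers of $\sigma$ gives $\Phi_k(\xi_n)=0$ for all $k$ and $n$, in particular for $k\le n$. So $\xi_n=0$ by Theorem 1 (trivially for $n=0$). A product of domains is reduced, and so is its subring $B$. $\square$
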